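\title{Decomposing complete graphs into cubes}

\begin{abstract}
Kotzig asked for which $n$ and $v$ the edge set of the complete graph $K_v$
can be partitioned into copies of the $n$-cube $Q_n$. We show that the
necessary conditions given by counting degrees and edges are always
sufficient: for $v>1$ such a partition exists if and only if
$v\equiv1\pmod{n2^n}$, or $n$ is odd, $v\equiv0\pmod{2^n}$ and
$v\equiv1\pmod n$. The first family is due to Kotzig and the case $n=3$ to
Maheo. For odd $n\ge5$ and $v=2^nt$ we construct decompositions, also of
complete multigraphs, that are invariant under a semiregular action of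
$\mathbb F_2^n$. A sparse family of Cayley graphs first corrects certain
residues modulo $n$, and the matroid partition theorem then distributes all
remaining edges.
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

The $n$-cube is defined by $Q_1=K_2$ and $Q_n=Q_{n-1}\times K_2$ for
$n\ge2$, where $\times$ is the Cartesian product of graphs. By induction on
$n$ we may take $\mathbb F_2^n$ as its vertex set, two vectors being adjacent
when they differ in exactly one coordinate. Thus $Q_n$ is $n$-regular, with
$2^n$ vertices and $n2^{n-1}$ edges. An \emph{$n$-cube decomposition} of a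
graph $G$ is a nonempty set of subgraphs of $G$, each isomorphic to $Q_n$,
whose edge sets partition $E(G)$. Kotzig asked:
\begin{quote}
For which $n$ and $v$ does $K_v$ have an $n$-cube decomposition?
\end{quote}
We take the question from \cite{cubes}, where it is noted to remain open.
Throughout, $v>1$.

It costs nothing to allow multiple edges. Let $\lambda K_v$ be the complete
multigraph in which every pair of vertices is joined by $\lambda$ edges. Since
$Q_n$ has no multiple edges, an $n$-cube decomposition of $\lambda K_v$ amounts
to a list of copies of $Q_n$ in $K_v$, repetitions allowed, such that every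
edge of $K_v$ lies in exactly $\lambda$ members of the list. The decomposition
is \emph{invariant} under a group of permutations of the vertices if every
element of the group permutes the list. Counting gives two obstructions.

\begin{lemma}\label{lem:count}
If $\lambda K_v$ has an $n$-cube decomposition, then $n\mid\lambda(v-1)$ and
$n2^n\mid\lambda v(v-1)$.
\end{lemma}

\begin{proof}
Each cube through a fixed vertex uses $n$ of the $\lambda(v-1)$ edges at that
vertex, and each cube uses $n2^{n-1}$ of the $\lambda v(v-1)/2$ edges.
\end{proof}

For $\lambda=1$ these conditions split according to the parity of $v$. If $v$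
is odd, write $n=2^am$ with $m$ odd. Then $2^{n+a}$ divides $v(v-1)$ and hence
$v-1$, and $m$ divides $n$ and hence $v-1$; so $v\equiv1\pmod{n2^n}$. If $v$ is
even, then $v-1$ is odd, so its divisor $n$ is odd, and $2^n\mid v(v-1)$ forces
$2^n\mid v$. These necessary conditions are stated in \cite{cubes} as due to
Kotzig.

The smallest cases show no further obstruction. For $n=1$ the cube is an edge
and every $v$ works. For $n=2$ the cube is a $4$-cycle and the first candidate
is $v=9$: on the vertex set $\mathbb Z_9$ the cycle $0,1,5,3$ has edges with
differences $\pm1,\pm4,\pm2,\pm3$, so its nine translates decompose $K_9$. One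
guesses that counting is the only obstruction, and this is correct.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $v>1$. The graph $K_v$ has an $n$-cube decomposition if and
only if
\begin{enumerate}
\item[(1)] $v\equiv1\pmod{n2^n}$, or
\item[(2)] $n$ is odd, $v\equiv0\pmod{2^n}$ and $v\equiv1\pmod n$.
\end{enumerate}
\end{theorem}

Two parts of this statement we quote from \cite{cubes}.

\begin{theorem}[Kotzig; see \cite{cubes}]\label{thm:kotzig}
If $v\equiv1\pmod{n2^n}$, then $K_v$ has an $n$-cube decomposition.
\end{theorem}

\begin{theorem}[Maheo; see \cite{cubes}]\label{thm:maheo}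
For $n=3$ the conditions in Theorem~\ref{thm:main} are sufficient.
\end{theorem}

What remains is condition (2). For odd $n$ it describes one residue class
modulo $n2^n$, by the Chinese remainder theorem: $v\equiv16\pmod{24}$ for
$n=3$, $v\equiv96\pmod{160}$ for $n=5$, $v\equiv512\pmod{896}$ for $n=7$. We
prove a stronger statement. A group acts \emph{semiregularly} if no element
other than the identity fixes a point.

\begin{theorem}\label{thm:multi}
Let $\lambda\ge1$.
\begin{enumerate}
\item[(i)] Let $n$ be odd and $t\ge1$. Then $\lambda K_{2^nt}$ has an $n$-cube
decomposition if and only if $n\mid\lambda(2^nt-1)$.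
\item[(ii)] If moreover $n\ge5$, the decomposition can be chosen invariant
under an elementary abelian group of order $2^n$ acting semiregularly on the
vertices.
\item[(iii)] Let $\lambda$ be odd, $v$ even and $n\ge1$. Then $\lambda K_v$ has
an $n$-cube decomposition if and only if $n$ is odd, $2^n\mid v$ and
$n\mid\lambda(v-1)$.
\end{enumerate}
\end{theorem}

Everything reduces to the existence statement in (i) and to (ii). Necessity in
(i) is the first condition of Lemma~\ref{lem:count}. In (iii) the number
$\lambda(v-1)$ is odd, so Lemma~\ref{lem:count} gives that $n$ is odd and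
$2^n\mid v$; sufficiency is (i) with $t=v/2^n$. In Theorem~\ref{thm:main},
necessity was shown after Lemma~\ref{lem:count}, condition (1) is sufficient
by Theorem~\ref{thm:kotzig}, and condition (2) is sufficient by (i) with
$\lambda=1$. For $n=1$ existence is trivial. So from now on $n\ge3$ is odd,
and a reader who wants only Theorem~\ref{thm:main} may put $\lambda=1$.

The proof has three ingredients. In Section~\ref{sec:blocks} we arrange the
$2^nt$ vertices in $t$ layers, each a copy of $\mathbb F_2^n$, and reduce the
problem to grouping vectors, called labels, into independent $n$-sets. In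
Section~\ref{sec:split} the matroid partition theorem shows that a multiset of
labels that is nearly complete can be so grouped as soon as its size is a
multiple of $n$. The sizes are in general not multiples of $n$, and
Section~\ref{sec:correct} corrects them while removing from each layer and
each pair of layers a number of labels that does not grow with $t$.
Section~\ref{sec:finish} checks that the three parts fit.

\section{Translation classes and blocks}\label{sec:blocks}

The cube is a Cayley graph of $\mathbb F_2^n$ and the number of vertices is a
multiple of $2^n$, so we look for decompositions that are invariant under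
translations. Let
\[
A=\mathbb F_2^n,\qquad V=A\times\{1,\dots,t\},
\]
and call $A\times\{i\}$ \emph{layer} $i$. The translations
$(u,i)\mapsto(u+c,i)$, $c\in A$, form an elementary abelian group of order
$2^n$ acting semiregularly on $V$. An edge joining $(u,i)$ and $(u',j)$ keeps
its layers and the vector $u+u'$ under translation, and the orbits on edges
are the \emph{classes}
\begin{align*}
E_{ij}(d)&=\bigl\{\{(u,i),(u+d,j)\}:u\in A\bigr\} &&(i\ne j,\ d\in A),\\
E_i(d)&=\bigl\{\{(u,i),(u+d,i)\}:u\in A\bigr\} &&(0\ne d\in A).
\end{align*}
Here $E_{ij}(d)=E_{ji}(d)$ because $d=-d$. The class $E_{ij}(d)$ is a perfect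
matching between layers $i$ and $j$, and $E_i(d)$ is a perfect matching of
layer $i$. We say that $d$ is a \emph{label on the pair} $\{i,j\}$, or a
\emph{label on the layer} $i$. The classes partition the edges of the complete
graph $K_V$ on $V$, and in $\lambda K_V$ each class is available $\lambda$
times. So each pair carries $\lambda2^n$ labels and each layer carries
$\lambda(2^n-1)$.

We need unions of classes that fall apart into cubes. For a finite
$\mathbb F_2$-space $W$ and nonzero $w_1,\dots,w_n\in W$, the Cayley graph
$\mathrm{Cay}(W;w_1,\dots,w_n)$ has vertex set $W$ and edges $\{w,w+w_l\}$.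

\begin{lemma}\label{lem:cayley}
If $w_1,\dots,w_n$ are linearly independent, then
$\mathrm{Cay}(W;w_1,\dots,w_n)$ is a vertex-disjoint union of copies of $Q_n$.
\end{lemma}

\begin{proof}
The components are the cosets $w+\langle w_1,\dots,w_n\rangle$. The map
$(x_l)\mapsto w+\sum_l x_lw_l$ is a bijection from $\mathbb F_2^n$ onto such a
coset, and two images differ by some $w_l$ exactly when the arguments differ
in one coordinate.
\end{proof}

We apply this with $W=A\times\mathbb F_2^{\,e}$, $e\in\{0,1,2\}$, identifying
$W$ with a union of $2^e$ layers. Recall that $d_1,\dots,d_n\in A$ are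
\emph{affinely independent} if the vectors $(d_1,1),\dots,(d_n,1)$ are linearly
independent in $A\times\mathbb F_2$.

\begin{definition}\label{def:blocks}
The following edge sets are called \emph{blocks} (Figure~\ref{fig:blocks}).
\begin{itemize}
\item \emph{Layer block} on $i$: the union of $E_i(d_1),\dots,E_i(d_n)$, where
$d_1,\dots,d_n$ is a basis of $A$.
\item \emph{Pair block} on $\{i,j\}$: the union of
$E_{ij}(d_1),\dots,E_{ij}(d_n)$, where $d_1,\dots,d_n$ are affinely
independent.
\item \emph{Mixed block} on $\{i,j\}$ with parameter $k$, $1\le k\le n-1$, and
ordered basis $d_1,\dots,d_n$: the union of $E_i(d_l)$ and $E_j(d_l)$ for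
$l\le k$, and of $E_{ij}(d_l)$ for $l>k$.
\item \emph{Square block} on distinct $i,j,i',j'$ with parameter $p$,
$1\le p\le n-1$, and ordered basis $d_1,\dots,d_n$: the union of $E_{ij}(d_l)$
and $E_{i'j'}(d_l)$ for $l\le p$, and of $E_{ij'}(d_l)$ and $E_{i'j}(d_l)$ for
$l>p$.
\end{itemize}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small, every loop/.style={},
  lay/.style={circle,draw,minimum size=6mm,inner sep=0pt}]
\node[lay] (a) at (0,0) {$i$};
\draw (a) edge[loop above] node {$n$} (a);
\node[lay] (b) at (1.8,0) {$i$}; \node[lay] (c) at (3.3,0) {$j$};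
\draw (b) -- node[above] {$n$} (c);
\node[lay] (d) at (4.9,0) {$i$}; \node[lay] (e) at (6.8,0) {$j$};
\draw (d) -- node[above] {$n-k$} (e);
\draw (d) edge[loop above] node {$k$} (d);
\draw (e) edge[loop above] node {$k$} (e);
\node[lay] (f) at (8.9,0.7) {$i$};   \node[lay] (g) at (10.3,0.7) {$j$};
\node[lay] (h) at (10.3,-0.7) {$i'$}; \node[lay] (k) at (8.9,-0.7) {$j'$};
\draw (f) -- node[above] {$p$} (g);  \draw (k) -- node[below] {$p$} (h);
\draw (f) -- node[left] {$n-p$} (k); \draw (g) -- node[right] {$n-p$} (h);
\node at (0,-1.6) {layer}; \node at (2.55,-1.6) {pair};
\node at (5.85,-1.6) {mixed}; \node at (9.6,-1.6) {square};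
\end{tikzpicture}
\caption{The four kinds of block. A circle is a layer of $2^n$ vertices. A
number on a loop is the number of perfect matchings that the block uses inside
that layer, and a number on a line is the number of perfect matchings that it
uses between the two layers. At every circle the numbers add up to $n$.}
\label{fig:blocks}
\end{figure}

\begin{lemma}\label{lem:blocks}
Every block is a vertex-disjoint union of copies of $Q_n$ that are permuted by
the translations, and every vertex of $V$ has degree $0$ or $n$ in it.
Consequently, if a list of blocks contains every class exactly $\lambda$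
times, then $\lambda K_V$ has an $n$-cube decomposition invariant under the
translations.
\end{lemma}

\begin{proof}
A layer block is $\mathrm{Cay}(A;d_1,\dots,d_n)$. For pair and mixed blocks
take $W=A\times\mathbb F_2$ with layer $i$ as $A\times\{0\}$ and layer $j$ as
$A\times\{1\}$. A generator $(d,1)$ produces $E_{ij}(d)$, and a generator
$(d,0)$ produces $E_i(d)\cup E_j(d)$. So a pair block has generators $(d_l,1)$,
and a mixed block has generators $(d_l,0)$ for $l\le k$ and $(d_l,1)$ for
$l>k$. For a square block take $W=A\times\mathbb F_2^2$ with
$i,j,j',i'$ corresponding to $00,10,01,11$. A generator $(d,10)$ produces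
$E_{ij}(d)\cup E_{i'j'}(d)$ and a generator $(d,01)$ produces
$E_{ij'}(d)\cup E_{i'j}(d)$, so the generators are $(d_l,10)$ for $l\le p$ and
$(d_l,01)$ for $l>p$. The generators are linearly independent: for a pair
block by definition, and in the other cases because their projections to $A$
form a basis. Lemma~\ref{lem:cayley} applies. A translation is an automorphism
of the Cayley graph, so it permutes the components.
\end{proof}

The simplest plan is to use only layer and pair blocks. It needs
$n\mid\lambda(2^n-1)$ and, if $t\ge2$, also $n\mid\lambda2^n$. For $\lambda=1$
and odd $n>1$ both fail. The second fails because $n$ is not a power of $2$.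
For the first, let $q$ be the smallest prime factor of $n$; if $q\mid2^n-1$,
the order of $2$ modulo $q$ divides both $n$ and $q-1$, which are coprime, and
this gives $2\equiv1\pmod q$. Mixed and square blocks are there to remove the
surplus labels. The smallest case shows how.

\begin{example}[$K_{16}$ into $3$-cubes]\label{ex:16}
Let $n=3$, $t=2$, $\lambda=1$. The pair $\{1,2\}$ carries $8$ labels and each
layer carries $7$, so we must remove $2$ labels from the pair and $1$ from each
layer. A mixed block with $k=1$ does exactly this. Identify $A$ with
$\mathbb F_8$, let $\alpha^3=\alpha+1$, and take the mixed block with ordered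
basis $1,\alpha,\alpha^2$; it uses the label $1$ on both layers and the labels
$\alpha,\alpha^2$ on the pair. On each layer the remaining labels form the two
bases $\alpha\{1,\alpha,\alpha^2\}$ and $\alpha^4\{1,\alpha,\alpha^2\}$. On the
pair the remaining labels form the triples $\{0,1,\alpha^3\}$ and
$\{\alpha^4,\alpha^5,\alpha^6\}$. Three distinct vectors $d_1,d_2,d_3$ are
always affinely independent: a sum of one or three of the $(d_l,1)$ has last
coordinate $1$, and a sum of two is nonzero. We obtain one mixed block ($2$
cubes), four layer blocks ($4$ cubes) and two pair blocks ($4$ cubes), and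
indeed $10\cdot12=120=\binom{16}2$.
\end{example}

The general proof has the same two steps: correct the residues modulo $n$,
then split what is left into independent $n$-sets. In the example the second
step was done by inspection. We treat it first.

\section{Splitting labels into independent sets}\label{sec:split}

After the correction, the labels left on a layer or a pair form a multiset
over which we have little control, except that few labels are missing. We need
a criterion that depends on this information alone, and matroid theory
supplies one.

A \emph{matroid} on a finite set $S$ is a nonempty family of subsets of $S$,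
called independent, that is closed under taking subsets and has the exchange
property: if $I,J$ are independent and $|I|<|J|$, then $I\cup\{x\}$ is
independent for some $x\in J\setminus I$. The \emph{rank} $r(X)$ of
$X\subseteq S$ is the largest size of an independent subset of $X$. We use two
constructions. A map $\varphi$ from $S$ to a vector space defines a matroid in
which $X$ is independent when the family $(\varphi(x))_{x\in X}$ is linearly
independent; then $r(X)$ is the dimension of the span of $\varphi(X)$, and two
elements with the same image never lie in one independent set. And the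
independent sets of size at most $n$ in a matroid form a matroid, the
\emph{truncation} to rank $n$, with rank function $\min(r,n)$.

\begin{theorem}[Matroid partition theorem, Edmonds \cite{edmonds}]
\label{thm:edmonds}
The ground set $S$ of a finite matroid with rank function $r$ can be
partitioned into $k$ independent sets if and only if $|X|\le k\,r(X)$ for all
$X\subseteq S$.
\end{theorem}

The condition is necessary because an independent set contains at most $r(X)$
elements of $X$. For vectors over $\mathbb F_2$ it is easy to test, since a set
of small rank contains few distinct vectors.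

\begin{lemma}\label{lem:split}
Let $n\ge3$ and $\lambda\ge1$.
\begin{enumerate}
\item[(a)] Let $S$ be obtained from $\lambda$ copies of $A$ by deleting $u$
elements, and suppose $n\mid|S|$. If
\begin{equation}\label{eq:pair}
(n-1)\,u\le\lambda\,2^{n-2}(3n-4),
\end{equation}
then $S$ can be partitioned into affinely independent $n$-sets.
\item[(b)] Let $S$ be obtained from $\lambda$ copies of $A\setminus\{0\}$ by
deleting $s$ elements, and suppose $n\mid|S|$. If
\begin{equation}\label{eq:layer}
(n-1)\,s\le\lambda\bigl(2^{n-1}(n-2)+1\bigr),
\end{equation}
then $S$ can be partitioned into bases of $A$.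
\end{enumerate}
\end{lemma}

\begin{proof}
Write $|S|=kn$, and regard the copies of a vector as different elements of
$S$.

(a) Since $(n-1)2^n-n2^{n-2}=2^{n-2}(3n-4)$ and $|S|=\lambda2^n-u$, inequality
\eqref{eq:pair} says $n\lambda2^{n-2}\le(n-1)|S|$, that is,
$\lambda2^{n-2}/(n-1)\le k$. Take the matroid on $S$ defined by
$d\mapsto(d,1)\in A\times\mathbb F_2$. Its independent sets can have $n+1$
elements, one more than a pair block uses, so we truncate it to rank $n$. Let
$X\subseteq S$ be nonempty of rank $r$; then $1\le r\le n$. If $r=n$, then
$|X|\le|S|=kr$. If $r\le n-1$, the vectors $(d,1)$ with $d\in X$ span a space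
of dimension $r$, in which exactly half of the vectors have last coordinate
$1$. Hence $|X|\le\lambda2^{r-1}$. The sequence $2^{r-1}/r$ is nondecreasing
for $r\ge1$, because the ratio of consecutive terms is $2r/(r+1)\ge1$.
Therefore
\[
\frac{|X|}r\le\frac{\lambda2^{r-1}}r\le\frac{\lambda2^{n-2}}{n-1}\le k .
\]
By Theorem~\ref{thm:edmonds}, $S$ splits into $k$ independent sets. Each has at
most $n$ elements and together they have $kn$, so each has exactly $n$.

(b) Since $(n-1)(2^n-1)-n(2^{n-1}-1)=2^{n-1}(n-2)+1$ and
$|S|=\lambda(2^n-1)-s$, inequality \eqref{eq:layer} says
$\lambda(2^{n-1}-1)/(n-1)\le k$. Take the matroid on $S$ defined by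
$d\mapsto d$. A nonempty $X\subseteq S$ has rank $r$ with $1\le r\le n$,
because $0\notin S$. If $r=n$, then $|X|\le kr$ as before. If $r\le n-1$, then
$|X|\le\lambda(2^r-1)$, and $(2^r-1)/r$ is increasing because
\[
r(2^{r+1}-1)-(r+1)(2^r-1)=(r-1)2^r+1>0 .
\]
So $|X|/r\le\lambda(2^{n-1}-1)/(n-1)\le k$. Again $S$ splits into $k$
independent sets of size exactly $n$, and these are bases.
\end{proof}

Some bound on the number of deleted elements is needed: if everything outside
a hyperplane of $A$ is deleted, no basis remains. The bounds
\eqref{eq:pair} and \eqref{eq:layer} allow a number of deletions that is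
exponential in $n$, but they do not depend on $t$. This dictates the design of
the correction in the next section. First we dispose of $n=3$, where there is
too little room for that design.

\begin{proposition}\label{prop:three}
If $3\mid\lambda(8t-1)$, then $\lambda K_{8t}$ has a $3$-cube decomposition.
\end{proposition}

\begin{proof}
If $3\nmid\lambda$, then $v=8t$ satisfies $v\equiv0\pmod8$ and
$v\equiv1\pmod3$, and we take $\lambda$ copies of the decomposition of $K_v$
given by Theorem~\ref{thm:maheo}. If $3\mid\lambda$, then the numbers
$8\lambda$ and $7\lambda$ of labels on a pair and on a layer are multiples of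
$3$. Lemma~\ref{lem:split} with $u=s=0$ groups all labels into pair blocks and
layer blocks, and Lemma~\ref{lem:blocks} finishes the proof.
\end{proof}

\section{Correcting the residues}\label{sec:correct}

Let $n\ge5$ be odd, and let $\rho\in\{0,\dots,n-1\}$ be the residue of
$\lambda2^n$ modulo $n$. All congruences below are modulo $n$. The hypothesis
$n\mid\lambda(2^nt-1)$ reads
\begin{equation}\label{eq:hyp}
t\rho\equiv\lambda .
\end{equation}
We want a family $\mathcal F$ of mixed and square blocks that uses no class
twice, uses $\equiv\rho$ labels on every pair and $\equiv\rho-\lambda$ labels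
on every layer, and uses few labels everywhere.

\subsection*{Why square blocks}
Example~\ref{ex:16} suggests a mixed block with $k=n-\rho$ on every pair when
$\rho\ne0$. Each pair then loses $\rho$ labels and each layer loses
$(t-1)(n-\rho)\equiv\rho-\lambda$ labels, so the residues are right. But a
layer has only $\lambda(2^n-1)$ labels, and $t$ is unbounded. Most pairs must
be corrected without touching labels on layers, and this is what square blocks
do.

Arrange the pairs $\{i,j\}$, $i<j$, as the cells $(i,j)$ above the diagonal of
a $t\times t$ array. For $g+2\le h$, a square block on $i=g$, $j=h$, $i'=g+1$,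
$j'=h+1$ with parameter $p$ puts the following numbers of labels on a
$2\times2$ window of the array:
\[
\begin{array}{c|cc}
 & h & h+1\\ \hline
g & p & n-p\\
g+1 & n-p & p
\end{array}
\]
A cell lies in at most four windows, whatever $t$ is. If the window at $(g,h)$
has parameter $p_{gh}$, then a cell $(i,j)$ far from the diagonal receives
$p_{ij}+p_{i-1,j-1}-p_{i,j-1}-p_{i-1,j}$ labels modulo $n$, and we want this to
be $\rho$. No window exists with $g=0$ or $h=t$, so we also want
$p_{0h}\equiv p_{gt}\equiv0$. Summing the desired equation over the cells with
$1\le i\le g$ and $h<j\le t$ telescopes to $-p_{gh}\equiv\rho g(t-h)$, which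
tells us how to define $p_{gh}$. A window must consist of four distinct
layers, so the cells $(i,i+1)$ and $(i,i+2)$ miss some windows. We repair
these cells with mixed blocks; each layer belongs to at most four such cells.

\subsection*{The family $\mathcal F$}
For integers $g,h,i$ define $p_{gh},a_i,b_i\in\{0,\dots,n-1\}$ by
\begin{equation}\label{eq:param}
p_{gh}\equiv\rho\,g\,(h-t),\qquad a_i\equiv-p_{i-1,i+1}-\rho,\qquad
b_i\equiv p_{i,i+1}.
\end{equation}
Then $p_{0h}=p_{gt}=0$. Moreover $p_{ij}-p_{i,j-1}\equiv\rho i$ and
$p_{i-1,j}-p_{i-1,j-1}\equiv\rho(i-1)$, so for all integers $i,j$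
\begin{equation}\label{eq:diff}
p_{ij}+p_{i-1,j-1}-p_{i,j-1}-p_{i-1,j}\equiv\rho .
\end{equation}
Blocks that share a pair or a layer must not use the same label there. We
ensure this by giving them disjoint bases: four for the parity classes of
$(g,h)$, two of which are reused for the cells $(i,i+1)$, and two more for the
cells $(i,i+2)$.

\begin{lemma}\label{lem:six}
For $n\ge5$ there are six pairwise disjoint bases of $A$.
\end{lemma}

\begin{proof}
Identify $A$ with the field $\mathbb F_{2^n}$ and let $\alpha$ generate its
multiplicative group, which is cyclic of order $2^n-1$. Then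
$\mathbb F_{2^n}=\mathbb F_2(\alpha)$, so $\alpha$ has degree $n$ and
$1,\alpha,\dots,\alpha^{n-1}$ is a basis. Multiplication by $\alpha^{jn}$ is a
linear bijection, so $\alpha^{jn}\{1,\alpha,\dots,\alpha^{n-1}\}$ is a basis
for $j=0,\dots,5$. The exponents $0,\dots,6n-1$ give distinct powers because
$6n\le2^n-1$ for $n\ge5$.
\end{proof}

Fix such bases $D_{00},D_{01},D_{10},D_{11},D',D''$, each with an order. The
family $\mathcal F$ consists of the following blocks, where a block whose
parameter is $0$ is omitted.
\begin{itemize}
\item $P_{gh}$ for $g\ge1$ and $g+2\le h\le t-1$: the square block on $i=g$,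
$j=h$, $i'=g+1$, $j'=h+1$ with parameter $p_{gh}$ and basis
$D_{g\bmod2,\,h\bmod2}$.
\item $R_i$ for $1\le i\le t-1$: the mixed block on $\{i,i+1\}$ with parameter
$a_i$ and basis $D_{01}$ if $i$ is even, $D_{10}$ if $i$ is odd.
\item $R'_i$ for $1\le i\le t-2$: the mixed block on $\{i,i+2\}$ with parameter
$b_i$ and basis $D'$ if $i\equiv1,2\pmod4$, $D''$ if $i\equiv3,0\pmod4$.
\end{itemize}
Let $u_{ij}$ be the number of labels that $\mathcal F$ uses on the pair
$\{i,j\}$, and $s_m$ the number that it uses on the layer $m$.

\begin{example}[$K_{512}$ into $7$-cubes]\label{ex:512}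
A square block first occurs for $t=4$. Let $n=7$, $\lambda=1$, $t=4$. Then
$\rho=2$ since $128=18\cdot7+2$, and \eqref{eq:hyp} holds. From
$p_{gh}\equiv2g(h-4)$ we get $p_{13}=5$, $p_{12}=p_{23}=3$ and
$p_{02}=p_{24}=0$, hence $a_1=5$, $a_2=0$, $a_3=5$ and $b_1=b_2=3$. The block
$P_{13}$ puts $5$ labels on $\{1,3\}$ and $\{2,4\}$, and $2$ labels on
$\{1,4\}$ and $\{2,3\}$. The blocks $R_1,R_3$ put $2$ labels on $\{1,2\}$ and
$\{3,4\}$, the block $R_2$ is omitted, and $R'_1,R'_2$ put $4$ labels on
$\{1,3\}$ and $\{2,4\}$. So $u_{13}=u_{24}=9$ and the other $u_{ij}$ equal $2$,
which leaves $119$ or $126$ labels. Each layer meets one of $R_1,R_3$ and one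
of $R'_1,R'_2$, so $s_m=5+3=8$, which leaves $127-8=119$ labels. All these
numbers are multiples of $7$.
\end{example}

Every pair used by $P_{gh}$ has its smaller element in $\{g,g+1\}$ and its
larger element in $\{h,h+1\}$. So for $i<j$ the square blocks that meet
$\{i,j\}$ have $(g,h)\in\{i-1,i\}\times\{j-1,j\}$; the blocks $P_{ij}$ and
$P_{i-1,j-1}$ contribute $p_{gh}$ labels, and $P_{i,j-1}$ and $P_{i-1,j}$
contribute $n-p_{gh}$. Which of the four index pairs satisfy $h\ge g+2$
depends on $j-i$:
\begin{equation}\label{eq:cases}
\begin{array}{ll}
j\ge i+3: & \text{all four;}\\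
j=i+2: & \text{all but } (i,i+1);\\
j=i+1: & \text{only } (i-1,i+1).
\end{array}
\end{equation}

\begin{lemma}\label{lem:disjoint}
No class belongs to two blocks of $\mathcal F$. Moreover $u_{ij}\le4(n-1)$ and
$s_m\le4(n-1)$ for all $i,j,m$.
\end{lemma}

\begin{proof}
It suffices to show that blocks using labels on the same pair or the same
layer have different bases, and that there are at most four of them, since a
mixed or square block uses at most $n-1$ labels on any pair or layer.

The four elements of $\{i-1,i\}\times\{j-1,j\}$ are distinct modulo $2$, so the
square blocks on $\{i,j\}$ have different bases. If $j\ge i+3$, there are at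
most four of them and no mixed block. If $j=i+2$, there are at most three by
\eqref{eq:cases}, and the only mixed block is $R'_i$, whose basis $D'$ or
$D''$ is used by no square block. If $j=i+1$, the only possible square block
is $P_{i-1,i+1}$, with basis $D_{00}$ or $D_{11}$, and the only mixed block is
$R_i$, with basis $D_{01}$ or $D_{10}$.

Labels on the layer $m$ are used only by $R_{m-1},R_m,R'_{m-2},R'_m$. The
indices $m-1$ and $m$ have different parity, so one of the first two blocks
has $D_{01}$ and the other $D_{10}$. Adding $2$ interchanges the residue sets
$\{1,2\}$ and $\{3,0\}$ modulo $4$, so one of the last two has $D'$ and the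
other $D''$.
\end{proof}

\begin{lemma}\label{lem:residues}
We have $u_{ij}\equiv\lambda2^n$ for all $i<j$ and
$s_m\equiv\lambda(2^n-1)$ for all $m$.
\end{lemma}

\begin{proof}
A block with parameter $x$ contributes $\pm x$ modulo $n$ to $u_{ij}$, and
this is also true if it is omitted because $x=0$. An index pair
$(g,h)\in\{i-1,i\}\times\{j-1,j\}$ with $h\ge g+2$ has no block only if $g=0$
or $h=t$ or $p_{gh}=0$, and in all three cases $p_{gh}=0$. So the square
blocks contribute the part of the left side of \eqref{eq:diff} that belongs to
the index pairs listed in \eqref{eq:cases}.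

If $j\ge i+3$, this is the whole left side, and $u_{ij}\equiv\rho$. If
$j=i+2$, the term $-p_{i,j-1}=-p_{i,i+1}$ is missing, so the square blocks
contribute $\rho+p_{i,i+1}=\rho+b_i$, and $R'_i$ contributes $-b_i$. If
$j=i+1$, only the term $-p_{i-1,j}=-p_{i-1,i+1}$ is present, and $R_i$
contributes $-a_i\equiv p_{i-1,i+1}+\rho$. In each case
$u_{ij}\equiv\rho\equiv\lambda2^n$.

The residues on layers need no separate adjustment. Fix a vertex in layer $m$.
Each class used on layer $m$ or on a pair containing $m$ has exactly one edge
at this vertex, so its degree in the union of the blocks is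
$s_m+\sum_{j\ne m}u_{mj}$, where $u_{mj}=u_{jm}$. By Lemma~\ref{lem:blocks}
this degree is a multiple of $n$. Hence
$s_m\equiv-(t-1)\rho\equiv\rho-\lambda\equiv\lambda(2^n-1)$ by \eqref{eq:hyp}.
\end{proof}

\section{Completing the decomposition}\label{sec:finish}

\begin{proof}[Proof of Theorem~\ref{thm:multi}]
By the reduction in Section~\ref{sec:intro} and Proposition~\ref{prop:three},
it remains to construct a translation-invariant decomposition of
$\lambda K_V$ for odd $n\ge5$ with $n\mid\lambda(2^nt-1)$. Start from
$\mathcal F$. By Lemma~\ref{lem:disjoint} each label is used at most once on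
each pair and layer, so the unused labels on $\{i,j\}$ form $\lambda$ copies
of $A$ with $u_{ij}$ elements deleted, and the unused labels on layer $m$ form
$\lambda$ copies of $A\setminus\{0\}$ with $s_m$ elements deleted. By
Lemma~\ref{lem:residues} the sizes of these multisets are multiples of $n$. We
verify \eqref{eq:pair} and \eqref{eq:layer}. For $n\ge7$ we use
$2^{n-2}\ge4n$, which holds for $n=7$ ($32\ge28$) and persists because the left
side doubles at each step while the right side grows by $4$.

\emph{Pairs.} Since $u_{ij}\le4(n-1)$ and $\lambda\ge1$, inequality
\eqref{eq:pair} follows from $4(n-1)^2\le2^{n-2}(3n-4)$. For $n=5$ this is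
$64\le88$. For $n\ge7$ the right side is at least $4n(3n-4)$, and both $n$ and
$3n-4$ exceed $n-1$.

\emph{Layers, $n\ge7$.} Since $s_m\le4(n-1)$, inequality \eqref{eq:layer}
follows from $4(n-1)^2\le2^{n-1}(n-2)+1$. The right side exceeds $8n(n-2)$, and
$8n(n-2)-4(n-1)^2=4(n^2-2n-1)>0$.

\emph{Layers, $n=5$.} Inequality \eqref{eq:layer} reads $4s_m\le49\lambda$. If
$\lambda\ge2$, it follows from $s_m\le16$. If $\lambda=1$, we need
$s_m\le12$, and the bound $16$ is too weak, so we look at the parameters. Here
$\rho=2$, and \eqref{eq:param} and \eqref{eq:hyp} give
$b_i\equiv i\bigl(2(i+1)-2t\bigr)\equiv i(2i+1)\pmod5$, which is $0,3,0,1,1$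
for $i\equiv0,1,2,3,4$. So $b_i\le3$. The blocks $R_{m-1},R_m$ use at most $4$
labels each on layer $m$ and $R'_{m-2},R'_m$ at most $3$ each, which gives
$s_m\le14$. By Lemma~\ref{lem:residues}, $s_m\equiv31\equiv1\pmod5$, so
$s_m\le11$.

Lemma~\ref{lem:split} now groups the unused labels on each pair into pair
blocks and those on each layer into layer blocks. Together with $\mathcal F$
these blocks contain every class exactly $\lambda$ times, and
Lemma~\ref{lem:blocks} gives an $n$-cube decomposition of $\lambda K_V$ that is
invariant under the translations. This proves (i) and (ii), and (iii) follows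
from (i).
\end{proof}

As shown in Section~\ref{sec:intro}, Theorem~\ref{thm:main} follows from
Theorems~\ref{thm:kotzig} and~\ref{thm:multi}.

\begin{remark}[Where the hypotheses enter]
The family $\mathcal F$ can be written down for any $t$, and it always
corrects the pairs. The divisibility hypothesis \eqref{eq:hyp} is what makes
the residues on the layers come out right in Lemma~\ref{lem:residues}; without
it $s_m\equiv-(t-1)\rho$ differs from $\rho-\lambda$, in accordance with
Lemma~\ref{lem:count}. The hypothesis $n\ge5$ is used in Lemma~\ref{lem:six},
which fails for $n=3$ because the seven nonzero vectors of $\mathbb F_2^3$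
hold at most two disjoint bases, and in the inequalities above. This is why
Theorem~\ref{thm:maheo} is needed. The parity of $n$ is forced by
$n\mid\lambda(2^nt-1)$ when $\lambda$ is odd; in the construction it only
determines for which $n$ the inequalities have to be checked.
Theorem~\ref{thm:kotzig} is used for condition (1) of Theorem~\ref{thm:main}
and nowhere else.
\end{remark}

\begin{thebibliography}{9}

\bibitem{edmonds}
J. Edmonds, J. Res. Nat. Bur. Standards 69B (1965) 67--72.

\bibitem{cubes}
\emph{Some results on 2-perfect cube decompositions},
\texttt{https://837429.jacme.asia/pdf/44/ajc\_v44\_p095.pdf}.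

\end{thebibliography}
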